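\title{Classical generalized polygons are $3$-separable}

\begin{abstract}
A finite generalized polygon gives rise to two coherent configurations, one on its points and lines and one on its flags. The separability number of a coherent configuration is the least $m$ such that every algebraic isomorphism that extends to the $m$-dimensional extension is induced by a combinatorial isomorphism. We prove that both configurations of every classical generalized polygon have separability number at most $3$, which confirms a conjecture that these numbers are bounded. The main step is that the Moufang property is preserved by algebraic $3$-isomorphisms: the graph of a root elation can be constructed inside the $3$-dimensional extension. The bound $1$ fails, so the best constant is $2$ or $3$; we do not decide which.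
\end{abstract}

\section{Introduction}\label{sec:intro}

The simplest counts in a finite generalized polygon, such as the number of lines through a point or the number of points collinear with two given points, depend only on three integers $n,s,t$. These integers do not determine the polygon: for odd $q$ the quadrangles $W(q)$ and $Q(4,q)$ share them and are not isomorphic (Lemma~\ref{lem:irregular}). One can count more finely, with $m$-tuples of elements in place of single elements, and ask how large $m$ must be before the counts determine the geometry. Coherent configurations make this question precise. All sets in this paper are finite.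

\subsection*{Coherent configurations and separability}

For relations $r,u\subseteq\Omega\times\Omega$ and $\Delta\subseteq\Omega$ we write $r^*=\{(\beta,\alpha):(\alpha,\beta)\in r\}$ for the converse, $r\circ u=\{(\alpha,\beta):(\alpha,\gamma)\in r,\ (\gamma,\beta)\in u\text{ for some }\gamma\}$ for the composition, and $1_\Delta=\{(\alpha,\alpha):\alpha\in\Delta\}$. A \emph{coherent configuration} $\mathcal X=(\Omega,S)$ is a set $\Omega$ with a partition $S$ of $\Omega\times\Omega$ into \emph{basic relations} such that
\begin{itemize}
\item[(i)] $1_\Omega$ is a union of basic relations;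
\item[(ii)] $r\in S$ implies $r^*\in S$;
\item[(iii)] for all $r,u,w\in S$ the number $c_{ru}^w=|\{\gamma:(\alpha,\gamma)\in r,\ (\gamma,\beta)\in u\}|$ does not depend on the choice of $(\alpha,\beta)\in w$.
\end{itemize}
The orbits on $\Omega\times\Omega$ of a permutation group on $\Omega$ are an example, and the axioms keep the part of this example that can be seen by counting. The $c_{ru}^w$ are the \emph{intersection numbers}, $|\Omega|$ is the \emph{degree} and $|S|$ the \emph{rank}. A \emph{fiber} is a set $\Delta$ with $1_\Delta\in S$, and $\mathcal X$ is \emph{homogeneous} if $1_\Omega\in S$. We write $\mathcal X^\cup$ for the set of all unions of basic relations. The \emph{coherent closure} of a set $T$ of relations on $\Omega$ is the coarsest coherent configuration $\mathcal Z$ on $\Omega$ with $T\subseteq\mathcal Z^\cup$; coarsest means that $\mathcal Z^\cup\subseteq\mathcal Y^\cup$ for every coherent configuration $\mathcal Y$ on $\Omega$ with $T\subseteq\mathcal Y^\cup$.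

An \emph{algebraic isomorphism} $\varphi:\mathcal X\to\mathcal X'=(\Omega',S')$ is a bijection $S\to S'$ with $c_{ru}^w=c_{\varphi(r)\varphi(u)}^{\varphi(w)}$ for all $r,u,w\in S$. We extend it to $\mathcal X^\cup$ by taking unions. A \emph{combinatorial isomorphism} is a bijection $f:\Omega\to\Omega'$ with $S^f=S'$; it \emph{induces} the algebraic isomorphism $r\mapsto r^f$. An algebraic isomorphism thus says that two tables of counts agree, and it need not come from any map of the underlying sets.

Let $m\ge1$. For $r_1,\dots,r_m\in S$ put
\[
r_1\otimes\cdots\otimes r_m=\{(a,b)\in\Omega^m\times\Omega^m:(a_i,b_i)\in r_i\text{ for all }i\},\qquad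
\Delta_m=\{(\alpha,\dots,\alpha):\alpha\in\Omega\},
\]
and use the same notation $\otimes$ for unions of basic relations. The \emph{$m$-dimensional extension} $\widehat{\mathcal X}^{(m)}$ is the coherent closure on $\Omega^m$ of all relations $r_1\otimes\cdots\otimes r_m$ together with $1_{\Delta_m}$; we call these relations its \emph{generators}. The products compare the $i$-th entry of one tuple with the $i$-th entry of another, and the relation $1_{\Delta_m}$ is what links different coordinates (Lemma~\ref{lem:atomic}). An algebraic isomorphism $\varphi:\mathcal X\to\mathcal X'$ is an \emph{algebraic $m$-isomorphism} if it has an \emph{extension}, that is, an algebraic isomorphism $\widehat\varphi:\widehat{\mathcal X}^{(m)}\to\widehat{\mathcal X'}^{(m)}$ with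
\[
\widehat\varphi(1_{\Delta_m})=1_{\Delta'_m},\qquad
\widehat\varphi(r_1\otimes\cdots\otimes r_m)=\varphi(r_1)\otimes\cdots\otimes\varphi(r_m)\quad(r_1,\dots,r_m\in S).
\]
For $m=1$ the extension of $\mathcal X$ is $\mathcal X$, and the condition is empty. The configuration $\mathcal X$ is \emph{$m$-separable} if every algebraic $m$-isomorphism from $\mathcal X$ to any coherent configuration is induced by a combinatorial isomorphism, and the \emph{separability number} $\operatorname{sep}(\mathcal X)$ is the least $m$ for which $\mathcal X$ is $m$-separable. It is known that $1\le\operatorname{sep}(\mathcal X)\le\lceil|\Omega|/3\rceil$.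

\subsection*{Generalized polygons}

Let $n\ge3$. A (finite, thick) \emph{generalized $n$-gon}, or \emph{polygon} for short, is an incidence structure $\Gamma=(P,L,I)$ with disjoint sets $P$ of points and $L$ of lines and $I\subseteq P\times L$, whose bipartite incidence graph on $P\cup L$ is connected, has diameter $n$ and girth $2n$, and has all degrees at least $3$. Such a $\Gamma$ has an \emph{order} $(s,t)$: every line has $s+1$ points and every point lies on $t+1$ lines. The generalized $3$-gons are the projective planes. We call points and lines \emph{vertices}, write $d$ for the distance in the incidence graph, and write $\Gamma(x)$ for the set of neighbors of $x$, that is, of vertices incident with $x$. Isomorphisms of polygons map points to points and lines to lines. The \emph{dual} $\Gamma^D$ is obtained by interchanging points and lines; it has order $(t,s)$.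

The \emph{classical} polygons are the following ones and their duals.
\begin{center}
\begin{tabular}{c|l|l}
$n$ & polygon & order\\ \hline
$3$ & Desarguesian plane $PG(2,q)$ & $(q,q)$\\
$4$ & $W(q)$, $Q(4,q)$ & $(q,q)$\\
$4$ & $Q(5,q)$;\quad $H(3,q^2)$;\quad $H(4,q^2)$ & $(q,q^2)$;\quad $(q^2,q)$;\quad $(q^2,q^3)$\\
$6$ & split Cayley hexagon $H(q)$ & $(q,q)$\\
$6$ & twisted triality hexagon $T(q^3,q)$ & $(q^3,q)$\\
$8$ & Ree--Tits octagon $O(q)$, $q=2^{2e+1}$ & $(q,q^2)$
\end{tabular}
\end{center}
They have a common description. A \emph{root} of $\Gamma$ is a path $\alpha=(x_0,\dots,x_n)$ in the incidence graph with $d(x_0,x_n)=n$. The \emph{root group} $U_\alpha$ consists of the automorphisms of $\Gamma$ that fix every vertex of $\Gamma(x_1)\cup\dots\cup\Gamma(x_{n-1})$; its elements are the \emph{root elations}. They fix $x_0,\dots,x_n$. The polygon is \emph{Moufang} if for every root $\alpha$ the group $U_\alpha$ is transitive on $\Gamma(x_0)\setminus\{x_1\}$. We use the following published results.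
\begin{itemize}
\item[(Cl)] The finite Moufang polygons are exactly the classical ones \cite{FS,TW,VM}.
\item[(Or)] The orders are as in the table. The plane $PG(2,q)$ is self-dual, $Q(4,q)\cong W(q)^D$, $H(3,q^2)\cong Q(5,q)^D$, $W(q)\cong Q(4,q)$ for even $q$, and $H(q)\cong H(q)^D$ for $q=3^h$ (\cite[Ch.~3]{PT}, \cite{VM}).
\end{itemize}

A polygon $\Gamma$ has two coherent configurations.

\smallskip
\noindent\emph{The configuration $\mathcal X_a(\Gamma)$} lives on $P\cup L$. Its basic relations are the nonempty sets $\{(x,y)\in X\times Y:d(x,y)=i\}$ with $X,Y\in\{P,L\}$ and $0\le i\le n$. Its fibers are $P$ and $L$. For a projective plane it has rank $8$: two points are equal or not, a point and a line are incident or not, and dually.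

\smallskip
\noindent\emph{The configuration $\mathcal X_b(\Gamma)$}, due to D.~Higman, lives on the set of \emph{flags} $\{x,y\}$, $(x,y)\in I$. Two distinct flags are \emph{$1$-adjacent} if they share their point and \emph{$2$-adjacent} if they share their line. Distinct flags have distance $k$ with $1\le k\le n$ in the resulting flag graph, along a shortest path the two types of adjacency alternate, and for $k<n$ the type of the first step is determined (Lemma~\ref{lem:gallery}). The basic relations are the diagonal, the relations $r_{k,j}$ of pairs at distance $k$ whose shortest paths start with type $j$, for $1\le k<n$ and $j\in\{1,2\}$, and the relation $r_n$ of pairs at distance $n$. This configuration is homogeneous of rank $2n$.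

\smallskip
If $\Gamma$ and $\Gamma'$ have the same $n$ and the same order, the \emph{natural map} $\mathcal X_a(\Gamma)\to\mathcal X_a(\Gamma')$, or $\mathcal X_b(\Gamma)\to\mathcal X_b(\Gamma')$, matches the basic relations that have the same description. An isomorphism $\Gamma\to\Gamma'$ induces both natural maps.

\subsection*{The question and the results}

It is conjectured in \cite{Open} that \emph{there is a constant $m$ such that $\operatorname{sep}(\mathcal X)\le m$ for both configurations $\mathcal X=\mathcal X_a(\Gamma)$ and $\mathcal X=\mathcal X_b(\Gamma)$ of every classical polygon $\Gamma$}. The general bound $\lceil|\Omega|/3\rceil$ grows with $q$, so it does not help. A reason to expect a positive answer comes from planes. A pair of $m$-tuples has $2m$ entries, and the extension records the distances between all of them (Lemma~\ref{lem:atomic}). The Desargues configuration has ten points and ten lines, so whether it always closes is visible for $m=10$. One would therefore look for a condition of bounded size that singles out all classical polygons. The Moufang condition singles them out, but it asserts the existence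 of automorphisms, and intersection numbers only count tuples. Closing this gap is the main work of the paper.

\begin{theorem}\label{thm:A}
For every classical generalized polygon $\Gamma$ we have $\operatorname{sep}(\mathcal X_a(\Gamma))\le3$ and $\operatorname{sep}(\mathcal X_b(\Gamma))\le3$. In particular the conjecture holds, with $m=3$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\Gamma$ be a Moufang polygon and let $\varphi:\mathcal X_a(\Gamma)\to\mathcal X'$ be an algebraic $3$-isomorphism. Then $\mathcal X'=\mathcal X_a(\Gamma')$ for a Moufang polygon $\Gamma'$ with the same $n$ and the same order, and $\varphi$ is the natural map.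
\end{theorem}

\begin{theorem}\label{thm:C}
\begin{itemize}
\item[(i)] Let $\Gamma$ be any polygon. If $\mathcal X_a(\Gamma)$ is $m$-separable, then so is $\mathcal X_b(\Gamma)$. Hence $\operatorname{sep}(\mathcal X_b(\Gamma))\le\operatorname{sep}(\mathcal X_a(\Gamma))$.
\item[(ii)] Let $\Gamma$ be any polygon and $\mathcal X\in\{\mathcal X_a(\Gamma),\mathcal X_b(\Gamma)\}$. Then $\operatorname{sep}(\mathcal X)=1$ if and only if $\Gamma$ is, up to isomorphism, the only polygon with its $n$ and its order.
\item[(iii)] For $W(q)$ and $Q(4,q)$ both configurations have separability number at most $2$, and equal to $2$ if $q$ is odd.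
\item[(iv)] For $H(4,q^2)$ and its dual both configurations have separability number at most $2$.
\item[(v)] For $H(q)$ and its dual with $3\nmid q$ both configurations have separability number $2$ or $3$.
\end{itemize}
\end{theorem}

By Theorems~\ref{thm:A} and~\ref{thm:C}(iii), the least constant that is valid in the conjecture is $2$ or $3$. We do not decide which.

The proof runs as follows. For $m=1$ the intersection numbers see that the target comes from a polygon $\Gamma'$, they see $n$, $s$, $t$, and they see nothing else (Section~\ref{sec:one}). The task is then to prove $\Gamma'\cong\Gamma$, and it suffices to do this for $\mathcal X_a$ (Section~\ref{sec:flags}). Section~\ref{sec:uniform} describes a supply of relations on $m$-tuples that every algebraic $m$-isomorphism respects, and Section~\ref{sec:quad} tries it out on quadrangles with $m=2$. In Section~\ref{sec:moufang} we write a root elation as a geometric construction with four parameters, one input and one output. These are six entries, or two triples, and this is where $m=3$ comes from. After Theorem~\ref{thm:B} and (Cl), both polygons are classical, and the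 order identifies them except for the dual pairs of order $(q,q)$ with $n=4,6$; these are told apart in Sections~\ref{sec:quad} and~\ref{sec:hex}. Theorem~\ref{thm:B} is proved from the definitions. Theorem~\ref{thm:A} uses (Cl), (Or) and explicit models of $W(q)$, $Q(4,q)$ and $H(q)$.

\begin{remark}\label{rem:dual}
Interchanging points and lines changes neither partition, so $\mathcal X_a(\Gamma^D)=\mathcal X_a(\Gamma)$ and $\mathcal X_b(\Gamma^D)=\mathcal X_b(\Gamma)$, and dual polygons have the same separability numbers. This does not make dual pairs harmless. Separability asks that the \emph{given} algebraic isomorphism be induced, and for $s=t$ the natural map $\mathcal X_a(\Gamma)\to\mathcal X_a(\Gamma^D)$ sends $1_P$ to $1_L$, so it is induced only when $\Gamma\cong\Gamma^D$.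
\end{remark}

\section{Preliminaries}\label{sec:prelim}

\subsection*{What an algebraic isomorphism preserves}

\begin{lemma}\label{lem:alg}
Let $\varphi:\mathcal Y\to\mathcal Y'$ be an algebraic isomorphism of coherent configurations on $\Omega$ and $\Omega'$.
\begin{itemize}
\item[(a)] The map $\varphi:\mathcal Y^\cup\to\mathcal Y'^\cup$ is an isomorphism of Boolean algebras.
\item[(b)] For $R,U\in\mathcal Y^\cup$ and a basic relation $w$, the number of $\gamma$ with $(\alpha,\gamma)\in R$ and $(\gamma,\beta)\in U$ is the same for all $(\alpha,\beta)\in w$, and it equals the corresponding number for $\varphi(R),\varphi(U),\varphi(w)$.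
\item[(c)] The set $\mathcal Y^\cup$ is closed under composition and converse, $\varphi$ commutes with both operations, and $\varphi(1_\Omega)=1_{\Omega'}$.
\item[(d)] Let $R,1_\Delta\in\mathcal Y^\cup$. Then $\varphi(1_\Delta)=1_{\Delta'}$ for some $\Delta'$. If every $\alpha\in\Delta$ has exactly $\kappa$ elements $\gamma$ with $(\alpha,\gamma)\in R$, then the same holds for $\Delta'$ and $\varphi(R)$.
\item[(e)] For $T\subseteq\mathcal Y^\cup$, the map $\varphi$ restricts to an algebraic isomorphism from the coherent closure of $T$ onto the coherent closure of $\varphi(T)$.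
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) holds because $\varphi$ is a bijection between the two partitions. The number in (b) is the sum of the $c_{ru}^w$ over the basic $r\subseteq R$ and $u\subseteq U$. The relation $R\circ U$ is the union of those $w$ for which this number is positive, so composition is preserved. Next, $\varphi(1_\Omega)\circ\varphi(Q)=\varphi(Q)$ for all $Q\in\mathcal Y^\cup$, and the choice $\varphi(Q)=1_{\Omega'}$ gives $\varphi(1_\Omega)=1_{\Omega'}$. For basic $r,u$ we have $u=r^*$ if and only if $(r\circ u)\cap1_\Omega\ne\emptyset$, so converses are preserved. For (d) apply (b) to $R$, $R^*$ and the basic relations $w\subseteq1_\Delta$.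

For (e), let first $\mathcal Z$ be any coherent configuration on $\Omega$ with $\mathcal Z^\cup\subseteq\mathcal Y^\cup$. By (a)--(c) the images of its basic relations form a coherent configuration $\varphi(\mathcal Z)$ with the same intersection numbers. Let $\mathcal Z$ and $\mathcal Z'$ be the closures of $T$ and $\varphi(T)$; then $\mathcal Z^\cup\subseteq\mathcal Y^\cup$ and $\mathcal Z'^\cup\subseteq\mathcal Y'^\cup$. Since $\varphi(T)\subseteq\varphi(\mathcal Z)^\cup$, we get $\mathcal Z'^\cup\subseteq\varphi(\mathcal Z)^\cup$. The same argument for $\varphi^{-1}$ gives $\mathcal Z^\cup\subseteq\varphi^{-1}(\mathcal Z')^\cup$. Hence $\varphi(\mathcal Z)=\mathcal Z'$.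
\end{proof}

\subsection*{Paths in a polygon}

A path $(v_0,\dots,v_k)$ in a graph is a sequence of vertices in which consecutive ones are adjacent. It is \emph{non-stammering} if $v_{i+1}\ne v_{i-1}$ for all $i$, and a \emph{geodesic} if $d(v_0,v_k)=k$. Geodesics are non-stammering. In a forest two vertices are joined by at most one non-stammering path. So two different non-stammering paths with the same ends, of lengths $k$ and $l$, produce a cycle of length at most $k+l$. In a generalized $n$-gon this gives:
\begin{itemize}
\item[(G1)] A non-stammering path of length at most $n$ is a geodesic, and geodesics of length less than $n$ are unique.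
\item[(G2)] If $d(x,z)=i$ with $1\le i<n$, then exactly one neighbor of $z$ is at distance $i-1$ from $x$.
\end{itemize}
Two vertices are \emph{opposite} if their distance is $n$. Let $c,c^*$ be opposite and $w\in\Gamma(c)$. The graph is bipartite of diameter $n$, so $d(w,c^*)=n-1$, and (G2) yields:
\begin{itemize}
\item[(G3)] If $c,c^*$ are opposite, then for every $w\in\Gamma(c)$ there is exactly one $v\in\Gamma(c^*)$ with $d(w,v)=n-2$.
\end{itemize}
By symmetry, $w\mapsto v$ is a bijection $\Gamma(c)\to\Gamma(c^*)$, the \emph{projection}. In a plane, with $c$ a line and $c^*$ a point off $c$, it sends a point of $c$ to the line joining it to $c^*$. Property (G2) has a converse, which lets us recognize the girth by counting.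

\begin{lemma}\label{lem:girth}
A connected bipartite graph of diameter $n$ with all degrees at least $3$ that satisfies \emph{(G2)} has girth $2n$.
\end{lemma}

\begin{proof}
The graph is finite with all degrees at least $3$, so it contains a cycle. Let $2k$ be the length of a shortest cycle and let $x,z$ be antipodal on it. If $d(x,z)<k$, then a geodesic from $x$ to $z$ and one half of the cycle would produce a cycle of length less than $2k$. So $d(x,z)=k$, whence $k\le n$. Both neighbors of $z$ on the cycle are at distance $k-1$ from $x$, so $k<n$ would contradict (G2).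
\end{proof}

\section{What the intersection numbers see for $m=1$}\label{sec:one}

\subsection*{Flags and galleries}

For a flag $F$ let $F_1$ be its point and $F_2$ its line, and put $\bar\jmath=3-j$ for $j\in\{1,2\}$. The relation $e_j=\{(F,G):F_j=G_j\}$ is an equivalence relation, the union of the diagonal and $r_{1,j}$. A \emph{gallery} is a path in the flag graph; it is \emph{alternating} if the types of consecutive steps differ. Two consecutive steps of the same type $j$ stay in one class of $e_j$ and can be replaced by at most one step, so shortest galleries alternate. Alternating galleries $(H_0,\dots,H_k)$ with $k\ge1$ correspond bijectively to non-stammering paths $(v_0,\dots,v_{k+1})$ in the incidence graph by $H_l=\{v_l,v_{l+1}\}$: here $v_l$ is the vertex common to $H_{l-1}$ and $H_l$ for $1\le l\le k$, and $v_{l-1}\ne v_{l+1}$ expresses $H_{l-1}\ne H_l$. The gallery starts with type $j$ when $v_1=(H_0)_j$.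

\begin{lemma}\label{lem:gallery}
Let $F\ne G$ be flags of a generalized $n$-gon, let $\mu$ be the least of the four distances $d(F_i,G_j)$, and put $k=\mu+1$. Then $1\le k\le n$, the distance of $F$ and $G$ in the flag graph is $k$, and every alternating gallery of length at most $n$ from $F$ to $G$ has length $k$. If $k<n$ there is exactly one such gallery. If $k=n$ there are exactly two, one for each starting type.
\end{lemma}

\begin{proof}
By parity one of $F_1,F_2$ is at distance at most $n-1$ from $G_1$, so $k\le n$. Take a pair in $F\times G$ at distance $\mu$, let $(v_1,\dots,v_k)$ be the geodesic joining it, and let $v_0$ and $v_{k+1}$ be the other vertices of $F$ and $G$. The path $(v_0,\dots,v_{k+1})$ is non-stammering, by the minimality of $\mu$ if $\mu\ge1$ and because $F\ne G$ if $\mu=0$. It gives an alternating gallery of length $k$.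

Conversely, take an alternating gallery of length $l\le n$ from $F$ to $G$, with path $(v_0,\dots,v_{l+1})$. By (G1),
\begin{equation}\label{eq:four}
d(v_1,v_l)=l-1,\qquad d(v_0,v_l)=d(v_1,v_{l+1})=l,\qquad d(v_0,v_{l+1})\ge l-1 .
\end{equation}
Hence $\mu=l-1$ and $l=k$. This applies to a shortest gallery, so the flag distance is $k$. It also shows that the alternating galleries of length $k$ correspond bijectively to the pairs in $F\times G$ at distance $\mu$, because the geodesic $(v_1,\dots,v_k)$ is unique. It remains to find $d(v_0,v_{k+1})$. If $k<n$ it equals $k+1$ by (G1), and $(v_1,v_k)$ is the only pair at distance $\mu$. If $k=n$ it lies between $n-1$ and $n$ and has the parity of $n+1$, so it equals $n-1$. Then $(v_0,v_{k+1})$ is a second pair at distance $\mu$, and its gallery starts with the other type.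
\end{proof}

\begin{corollary}\label{cor:four}
Two pairs of flags lie in the same basic relation of $\mathcal X_b(\Gamma)$ if and only if they have the same four distances $d(F_i,G_j)$, and the correspondence between basic relations and quadruples of distances depends only on $n$. In particular each relation $\{(F,G):d(F_i,G_j)=l\}$ lies in $\mathcal X_b(\Gamma)^\cup$, and the natural map sends it to the relation with the same description.
\end{corollary}

\begin{proof}
For $F=G$ the distances are $0$ for $i=j$ and $1$ for $i\ne j$. For $(F,G)\in r_{k,j}$ we have $v_1=F_j$, the type of $v_k$ follows from $j$ and the parity of $k$, and the distances are $k-1,k,k,k+1$ as in the proof above. For $(F,G)\in r_n$ each distance is $n-1$ or $n$ according to parity. These $2n$ quadruples are pairwise different.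
\end{proof}

\subsection*{The intersection numbers depend only on $n,s,t$}

\begin{proposition}\label{prop:params}
For a polygon $\Gamma$, both $\mathcal X_a(\Gamma)$ and $\mathcal X_b(\Gamma)$ are coherent configurations. If $\Gamma$ and $\Gamma'$ have the same $n$ and the same order, both natural maps are algebraic isomorphisms.
\end{proposition}

\begin{proof}
Axioms (i) and (ii) hold by the definition of $\mathcal X_a$ and by Corollary~\ref{cor:four}. Axiom (iii) says that the span of the adjacency matrices of the basic relations is closed under multiplication, and the intersection numbers are then the structure constants. In both cases we show that the basis matrices are noncommutative polynomials in a few generators and that left multiplication by a generator acts on the basis, with all coefficients depending only on $n,s,t$. This gives both assertions.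

For $\mathcal X_a$, let $T_i$ be the distance-$i$ matrix of the incidence graph, $T_{n+1}=0$, let $E_X$ be the diagonal $0/1$ matrix of $X\in\{P,L\}$, and put $k_P=t+1$, $k_L=s+1$. The basis consists of the matrices $E_XT_iE_Y$ with $i$ even exactly when $X=Y$. The $(x,z)$-entry of $T_1T_i$ counts the neighbors of $x$ at distance $i$ from $z$. By (G2), for $1\le i\le n$,
\[
E_XT_1T_i=b^X_{i-1}E_XT_{i-1}+c^X_{i+1}E_XT_{i+1},
\]
where $b^X_0=k_X$, $b^X_l=k_X-1$ and $c^X_l=1$ for $1\le l<n$, and $c^X_n=k_X$. This describes left multiplication by $T_1$, since $T_iE_Y$ is itself a basis matrix, and it expresses $T_{i+1}$ recursively through $E_P,E_L,T_1$.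

For $\mathcal X_b$, let $A_j$ be the adjacency matrix of $r_{1,j}$. The classes of $e_1$ and $e_2$ have sizes $t+1$ and $s+1$, so $A_j^2=q_j+(q_j-1)A_j$ with $q_1=t$, $q_2=s$. Let $w_{k,j}=A_jA_{\bar\jmath}A_j\cdots$ with $k$ factors, and let $w_{0,j}$ be the identity matrix. The $(F,G)$-entry of $w_{k,j}$ counts the alternating galleries of length $k$ from $F$ to $G$ that start with type $j$; for $1\le k\le n$ it vanishes when $F=G$, by \eqref{eq:four} if $k\ge 2$ and because adjacent flags are distinct if $k=1$. By Lemma~\ref{lem:gallery}, $w_{k,j}$ is the adjacency matrix of $r_{k,j}$ for $1\le k<n$, and $w_{n,1}=w_{n,2}$ is that of $r_n$. Left multiplication is given by $A_jw_{k,\bar\jmath}=w_{k+1,j}$ for $0\le k<n$ and $A_jw_{k,j}=q_jw_{k-1,\bar\jmath}+(q_j-1)w_{k,j}$ for $1\le k\le n$.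
\end{proof}

\subsection*{Recognizing the target}

Separability allows an arbitrary coherent configuration as target. The next proposition removes this freedom.

\begin{proposition}\label{prop:recog}
Let $\varphi:\mathcal X\to\mathcal X'$ be an algebraic isomorphism, where $\mathcal X=\mathcal X_a(\Gamma)$ (respectively $\mathcal X_b(\Gamma)$). Then there is a generalized $n$-gon $\Gamma'$ of the same order such that $\mathcal X'=\mathcal X_a(\Gamma')$ (respectively $\mathcal X_b(\Gamma')$, after identifying $\Omega'$ with the flags of $\Gamma'$) and $\varphi$ is the natural map. If $\Gamma\cong\Gamma'$, then $\varphi$ is induced by a combinatorial isomorphism.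
\end{proposition}

\begin{proof}
We use Lemma~\ref{lem:alg} throughout. The last assertion holds because an isomorphism of polygons induces the natural map.

\emph{The case $\mathcal X_a$.} Let $\varphi(1_P)=1_{P'}$, $\varphi(1_L)=1_{L'}$ and $I'=\varphi(I)$. Then $\Omega'$ is the disjoint union of $P'$ and $L'$, and $1_P\circ I\circ1_L=I$ gives $I'\subseteq P'\times L'$. Put $\Gamma'=(P',L',I')$, and let $\delta_i,\delta_i'$ be the distance-$i$ relations of the two incidence graphs. Then $\varphi(\delta_0)=\delta_0'$, and $\varphi(\delta_1)=\delta_1'$ because $\delta_1=I\cup I^*$. In any graph $\delta_{i+1}=(\delta_1\circ\delta_i)\setminus(\delta_0\cup\dots\cup\delta_i)$, so $\varphi(\delta_i)=\delta_i'$ for all $i$. Since $\delta_0,\dots,\delta_n$ are nonempty and cover $\Omega\times\Omega$, the graph of $\Gamma'$ is connected of diameter $n$. By Lemma~\ref{lem:alg}(d) its points have degree $t+1$ and its lines have degree $s+1$. Property (G2) says that for $(x,z)\in\delta_i$ exactly one $\gamma$ has $(x,\gamma)\in\delta_{i-1}$ and $(\gamma,z)\in\delta_1$, so it passes to $\Gamma'$ by Lemma~\ref{lem:alg}(b). By Lemma~\ref{lem:girth},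 $\Gamma'$ is a generalized $n$-gon. Finally $\varphi$ maps $1_X\circ\delta_i\circ1_Y$ to $1_{X'}\circ\delta'_i\circ1_{Y'}$ for $X,Y\in\{P,L\}$, which says that $\mathcal X'=\mathcal X_a(\Gamma')$ and that $\varphi$ is natural.

\emph{The case $\mathcal X_b$.} Now the points and lines have to be constructed. The relations $e_j'=\varphi(e_j)$ contain the diagonal, are symmetric and satisfy $e_j'\circ e_j'=e_j'$, so they are equivalence relations, and $e_1'\cap e_2'=1_{\Omega'}$. Let $P'$ and $L'$ be disjoint copies of the sets of classes of $e_1'$ and $e_2'$, and call two classes incident if they meet. Incident classes meet in exactly one element, so the flags of $\Gamma'=(P',L',I')$ correspond bijectively to the elements of $\Omega'$, and $e'_j$ becomes the relation $F_j=G_j$.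

In any incidence structure, for $j,k\in\{1,2\}$ and $i\ge0$ with $i$ even exactly when $j=k$,
\begin{equation}\label{eq:chain}
\{(F,G):d(F_j,G_k)\le i\}=e_j\circ e_{\bar\jmath}\circ e_j\circ\cdots\qquad(i+1\text{ alternating factors}).
\end{equation}
Indeed, let $F=H_0,H_1,\dots,H_{i+1}=G$ be a chain that witnesses membership in the product, and let $v_l$ be the vertex that the $(l+1)$-th factor forces $H_l$ and $H_{l+1}$ to share. Then $v_0=F_j$, $v_i=G_k$ and $H_l=\{v_{l-1},v_l\}$ for $1\le l\le i$, so $(v_0,\dots,v_i)$ is a path. Conversely such a path gives a chain, and a shorter path of the same parity can be padded to length $i$ by going back and forth along an edge.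

Formula \eqref{eq:chain} holds in $\Gamma$ and in $\Gamma'$. Taking differences, we see that $\varphi$ maps $\rho_{jk}^i=\{(F,G):d(F_j,G_k)=i\}$ to the relation of $\Gamma'$ with the same description. Every vertex of $\Gamma'$ lies in a flag, so the graph of $\Gamma'$ is connected of diameter $n$. The degree of a vertex is the size of the corresponding class, so the degrees are $t+1$ and $s+1$ by Lemma~\ref{lem:alg}(d). For $(F,G)\in\rho^i_{jk}$ the neighbors of $G_k$ at distance $i-1$ from $F_j$ correspond to the flags $H$ with $(F,H)\in\rho^{i-1}_{j\bar k}$ and $(H,G)\in e_k$, so (G2) passes to $\Gamma'$. Thus $\Gamma'$ is a generalized $n$-gon of order $(s,t)$. By Corollary~\ref{cor:four} the basic relations of $\mathcal X_b(\Gamma)$ and $\mathcal X_b(\Gamma')$ are the same intersections of four relations $\rho^i_{jk}$, so $\mathcal X'=\mathcal X_b(\Gamma')$ and $\varphi$ is natural.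
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(ii)]
If $\Gamma$ is the only polygon with its $n$ and order, then $\Gamma'\cong\Gamma$ in Proposition~\ref{prop:recog}, and every algebraic isomorphism is induced. Conversely let $\operatorname{sep}(\mathcal X)=1$ and let $\Gamma'$ have the same $n$ and order. The natural map is an algebraic isomorphism by Proposition~\ref{prop:params}, so it is induced by a bijection $f$. For $\mathcal X_a$ this $f$ maps $P,L,I$ to $P',L',I'$. For $\mathcal X_b$ it maps $e_1,e_2$ to $e'_1,e'_2$, whose classes are the points and the lines, two classes being incident when they meet. In both cases $\Gamma\cong\Gamma'$.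
\end{proof}

\section{From flags to points and lines}\label{sec:flags}

A point is a class of $e_1$ and a line is a class of $e_2$, so an $m$-tuple of vertices is a class of an equivalence relation on $m$-tuples of flags. We use this to carry an extension for $\mathcal X_b$ over to $\mathcal X_a$. The difficulty is that $\widehat{\mathcal X_a(\Gamma)}^{(m)}$ is defined as a closure and has no explicit description. We therefore build a possibly finer coherent configuration on $(P\cup L)^m$ out of the flag extension, and then restrict by Lemma~\ref{lem:alg}(e).

\begin{proposition}\label{prop:btoa}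
Let $\Gamma,\Gamma'$ be polygons with the same $n$ and order. If the natural map $\varphi:\mathcal X_b(\Gamma)\to\mathcal X_b(\Gamma')$ is an algebraic $m$-isomorphism, then so is the natural map $\psi:\mathcal X_a(\Gamma)\to\mathcal X_a(\Gamma')$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:params}, $\psi$ is an algebraic isomorphism, and we have to extend it. Let $\widehat\varphi$ be an extension of $\varphi$, let $V$ be the set of $m$-tuples of flags of $\Gamma$, let $W=(P\cup L)^m$, and let $\mathcal R=(\widehat{\mathcal X_b(\Gamma)}^{(m)})^\cup$. For $\tau\in\{1,2\}^m$ define $\pi_\tau:V\to W$ by taking the vertex of type $\tau_i$ from the $i$-th flag, and let $W_\tau$ be its image. Then $W$ is the disjoint union of the $W_\tau$. The fibers of the map $\pi_\tau$ are the classes of $e_\tau=e_{\tau_1}\otimes\cdots\otimes e_{\tau_m}\in\mathcal R$, and they all have the same size $\kappa_\tau$, a product of factors $t+1$ and $s+1$. For $R\subseteq W\times W$ call $R_{\tau\sigma}=(\pi_\tau\times\pi_\sigma)^{-1}(R)\subseteq V\times V$ the \emph{lifts} of $R$, and let $\mathcal Q$ be the set of all $R$ whose lifts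 lie in $\mathcal R$. This is a Boolean algebra closed under converse. It contains $1_W$, whose nonempty lifts are the $e_\tau$, and every $W_\tau\times W_\sigma$, whose only nonempty lift is $V\times V$.

\emph{The atoms of $\mathcal Q$ form a coherent configuration $\mathcal W$ on $W$.} Axioms (i) and (ii) follow from what was just said. Every atom lies in some $W_\tau\times W_\sigma$. Let $R\subseteq W_\tau\times W_\rho$ and $U\subseteq W_{\rho'}\times W_\sigma$ be atoms, and let $\nu(A,C)$ be the number of $B$ with $(A,B)\in R$ and $(B,C)\in U$. This number vanishes unless $\rho=\rho'$ and $(A,C)\in W_\tau\times W_\sigma$. In that case, for $a\in\pi_\tau^{-1}(A)$ and $c\in\pi_\sigma^{-1}(C)$,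
\begin{equation}\label{eq:kappa}
|\{b\in V:(a,b)\in R_{\tau\rho},\ (b,c)\in U_{\rho\sigma}\}|=\kappa_\rho\,\nu(A,C).
\end{equation}
The left side is constant on the basic relations of the flag extension, by Lemma~\ref{lem:alg}(b). So each level set of $\nu$ in $W_\tau\times W_\sigma$ lies in $\mathcal Q$, and $\nu$ is constant on atoms.

\emph{The generators of $\widehat{\mathcal X_a(\Gamma)}^{(m)}$ lie in $\mathcal Q$.} For basic relations $r_1,\dots,r_m$ of $\mathcal X_a(\Gamma)$, the $(\tau,\sigma)$-lift of $r_1\otimes\cdots\otimes r_m$ is the product of the relations $\{(F,G):(F_{\tau_i},G_{\sigma_i})\in r_i\}$. Each of these is empty or of the form considered in Corollary~\ref{cor:four}, so the lift is a union of generators of the flag extension. Let $\Delta^W$ and $\Delta^V$ denote the sets $\Delta_m$ in $W$ and in $V$. The nonempty lifts of $1_{\Delta^W}$ are the $(\tau,\tau)$-lifts with $\tau=(j,\dots,j)$. Such a lift consists of the pairs of tuples whose $2m$ flags share their vertex of type $j$, and this relation equals $e_\tau\circ1_{\Delta^V}\circ e_\tau$, since the common vertex lies in a flag.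

\emph{Transport.} All of this holds for $\Gamma'$, with primed notation. Since $\varphi$ is natural, $\widehat\varphi(e_\tau)=e'_\tau$. A relation $Q\in\mathcal R$ is the $(\tau,\sigma)$-lift of a subset of $W_\tau\times W_\sigma$ exactly when $e_\tau\circ Q\circ e_\sigma=Q$, and $\widehat\varphi$ preserves this condition. So for $R\in\mathcal Q$ there is a unique $\chi(R)\in\mathcal Q'$ with lifts $\widehat\varphi(R_{\tau\sigma})$, and $\chi:\mathcal Q\to\mathcal Q'$ is an isomorphism of Boolean algebras. By \eqref{eq:kappa}, Lemma~\ref{lem:alg}(b) and $\kappa_\rho=\kappa'_\rho$, it is an algebraic isomorphism $\mathcal W\to\mathcal W'$. The description of the lifts in the previous paragraph, together with Corollary~\ref{cor:four}, shows that $\chi$ maps $r_1\otimes\cdots\otimes r_m$ to $\psi(r_1)\otimes\cdots\otimes\psi(r_m)$ and $1_{\Delta^W}$ to $1_{\Delta^{W'}}$. By Lemma~\ref{lem:alg}(e), $\chi$ restricts to an extension of $\psi$.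
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(i)]
Let $\mathcal X_a(\Gamma)$ be $m$-separable and let $\varphi:\mathcal X_b(\Gamma)\to\mathcal X'$ be an algebraic $m$-isomorphism. By Proposition~\ref{prop:recog}, $\mathcal X'=\mathcal X_b(\Gamma')$ and $\varphi$ is natural. By Proposition~\ref{prop:btoa} the natural map $\psi$ is an algebraic $m$-isomorphism, so it is induced by a bijection that maps $P,L,I$ to $P',L',I'$. This isomorphism $\Gamma\to\Gamma'$ induces $\varphi$.
\end{proof}

\section{Uniform relations}\label{sec:uniform}

From now on we work with $\mathcal X_a$ and write $\Omega=P\cup L$. We need a language for properties that pass from $\Gamma$ to $\Gamma'$. Fix $n$ and $m$. A \emph{rule} $R$ assigns to every generalized $n$-gon $\Gamma$ a relation $R(\Gamma)$ on $\Omega^m$. The rule is \emph{uniform} if $R(\Gamma)\in(\widehat{\mathcal X_a(\Gamma)}^{(m)})^\cup$ for every $\Gamma$, and $\widehat\varphi(R(\Gamma))=R(\Gamma')$ whenever the natural map $\varphi:\mathcal X_a(\Gamma)\to\mathcal X_a(\Gamma')$ is an algebraic $m$-isomorphism with extension $\widehat\varphi$. We often write $R$ for $R(\Gamma)$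 and speak of a uniform relation. Lemma~\ref{lem:alg} gives at once:

\begin{lemma}\label{lem:transfer}
Uniform rules are closed under Boolean operations, converse and composition. If $R,U$ are uniform and the natural map $\mathcal X_a(\Gamma)\to\mathcal X_a(\Gamma')$ is an algebraic $m$-isomorphism, then each of the statements $R\subseteq U$ and $R\ne\emptyset$ holds for $\Gamma$ if and only if it holds for $\Gamma'$.
\end{lemma}

\begin{lemma}\label{lem:atomic}
Every Boolean combination of conditions ``$v$ is a point'', ``$v$ is a line'', ``$d(v,w)=i$'', where $v,w$ are among the $2m$ entries $a_1,\dots,a_m,b_1,\dots,b_m$, defines a uniform relation $\{(a,b)\}$ on $\Omega^m$.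
\end{lemma}

\begin{proof}
Let $r$ be a union of basic relations of $\mathcal X_a$ that is described by types and distances. It suffices to show that the condition $(v,w)\in r$ is uniform for any two entries $v,w$; for ``$v$ is a point'' take $w=v$ and $r=1_P$. The relation $\{(a,b):(a_i,b_i)\in r\}$ is a union of generators, hence uniform. To change the coordinate we pass through a constant tuple:
\[
\{(a,b):(a_i,b_j)\in r\}=\{(a,c):a_i=c_i\}\circ1_{\Delta_m}\circ\{(c,b):(c_j,b_j)\in r\}.
\]
For two entries of $a$, let $G$ be the set of $(a,c)$ with $c\in\Delta_m$, $a_i=c_i$ and $(a_j,c_j)\in r^*$. The first condition defines $(\Omega^m\times\Omega^m)\circ1_{\Delta_m}$, so $G$ is uniform, and $\{(a,b):(a_i,a_j)\in r\}=G\circ(\Omega^m\times\Omega^m)$. For two entries of $b$ take the converse.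
\end{proof}

Lemma~\ref{lem:atomic} handles configurations on $2m$ vertices. Composition adds an existential quantifier over a third tuple, and it can be iterated, so much larger configurations are within reach as long as they can be built step by step with few vertices in view at each step.

\section{Quadrangles and the case $m=2$}\label{sec:quad}

Let $\Gamma$ be a generalized quadrangle of order $(s,t)$. For a point $x$ let $x^\perp$ be the set of points equal to or collinear with $x$, and for a set $X$ of points let $X^\perp=\bigcap_{x\in X}x^\perp$. Let $x,y$ be non-collinear points, so $d(x,y)=4$. By (G2) each line through $x$ carries exactly one point collinear with $y$. So $\{x,y\}^\perp$ has $t+1$ points, each at distance $2$ from $x$ and $y$, and no two of them are collinear, since there are no $6$-cycles. The set $\{x,y\}^{\perp\perp}$ is a \emph{hyperbolic line}. A point $x$ is \emph{regular} if $|\{x,y\}^{\perp\perp}|=t+1$ for all $y$ not collinear with $x$. Call a sextuple of points $(x,y,w,u,v,z)$ \emph{irregular} if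
\[
d(x,y)=4,\qquad u,v,w\in\{x,y\}^\perp,\qquad u\ne v,\qquad z\in\{u,v\}^\perp,\qquad d(w,z)=4 .
\]

Recall the models. The points of $W(q)$ are those of $PG(3,q)$, and its lines are the totally isotropic lines of a nondegenerate symplectic form. The points and lines of $Q(4,q)$ are those on the quadric $X_0^2+X_1X_2+X_3X_4=0$ in $PG(4,q)$. In both models two points are equal or collinear exactly when they are orthogonal, in the second case for the bilinear form $B(X,Y)=2X_0Y_0+X_1Y_2+X_2Y_1+X_3Y_4+X_4Y_3$.

\begin{lemma}\label{lem:irregular}
\begin{itemize}
\item[(a)] A quadrangle without irregular sextuples has all its points regular.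
\item[(b)] $W(q)$ has no irregular sextuple.
\item[(c)] $Q(4,q)$ has an irregular sextuple if $q$ is odd. In particular $W(q)\not\cong Q(4,q)$ for odd $q$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $d(x,y)=4$ and take distinct $u,v\in\{x,y\}^\perp$. Always $\{x,y\}^{\perp\perp}\subseteq\{u,v\}^\perp$, and the absence of irregular sextuples gives the reverse inclusion. As $u,v$ are not collinear, $|\{u,v\}^\perp|=t+1$.

(b) Let $\ell=\langle x,y\rangle$, a $2$-dimensional subspace, and let $\ell^\circ$ be its orthogonal complement, which is also $2$-dimensional. The points $u\ne v$ span $\ell^\circ$. So $z$ lies in $\ell^{\circ\circ}=\ell$ and is orthogonal to $w\in\ell^\circ$, which contradicts $d(w,z)=4$.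

(c) Let $\epsilon_0,\dots,\epsilon_4$ be the standard basis and take $x=\epsilon_1$, $y=\epsilon_2$, $u=\epsilon_3$, $v=\epsilon_4$, $w=\epsilon_0+\epsilon_3-\epsilon_4$, $z=\epsilon_0+\epsilon_1-\epsilon_2$. All six lie on the quadric. We have $B(x,y)=1$, the vectors $u,v,w$ are orthogonal to $x$ and $y$, the vector $z$ is orthogonal to $u$ and $v$, and $B(w,z)=2\ne0$.
\end{proof}

For even $q$ the last value vanishes, as it must by (b) and $W(q)\cong Q(4,q)$. An irregular sextuple has six entries and so fits into a pair of triples. It can also be detected with $m=2$, because $(u,v)$ and $w$ are linked only through $x,y,z$ and can be quantified separately.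

\begin{proof}[Proof of Theorem~\ref{thm:C}(iii) and (iv)]
By Theorem~\ref{thm:C}(i) and Remark~\ref{rem:dual}, the upper bounds reduce to the $2$-separability of $\mathcal X_a(\Gamma)$ for $\Gamma=W(q)$ and $\Gamma=H(4,q^2)$. Let $\varphi:\mathcal X_a(\Gamma)\to\mathcal X'$ be an algebraic $2$-isomorphism. By Proposition~\ref{prop:recog}, $\mathcal X'=\mathcal X_a(\Gamma')$ with $\Gamma'$ a quadrangle of the same order, $\varphi$ is natural, and it suffices to prove $\Gamma'\cong\Gamma$. The following relations on $\Omega^2$, in which all entries are points, are uniform by Lemma~\ref{lem:atomic}: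
\begin{align*}
A_2&=\{(a,b):d(a_1,a_2)=4,\ b_1\ne b_2,\ d(a_i,b_j)=2\text{ for all }i,j\},\\
C_2&=\{(b,c):c_1=c_2,\ d(b_1,c_1)=d(b_2,c_1)=2\},\\
A_1&=\{(a,b):d(a_1,a_2)=4,\ b_1=b_2,\ d(a_1,b_1)=d(a_2,b_1)=2\},\\
C_1&=\{(b,c):b_1=b_2,\ c_1=c_2,\ d(b_1,c_1)=4\},\\
E&=\{(a,c):d(a_1,a_2)=4,\ c_1=c_2\}.
\end{align*}

(iii) A pair $((x,y),(z,z))$ lies in $(A_2\circ C_2)\cap(A_1\circ C_1)$ exactly when there are $u,v,w$ such that $(x,y,w,u,v,z)$ is irregular, and all pairs in this relation have this form. The relation is empty for $W(q)$, hence for $\Gamma'$, and all points of $\Gamma'$ are regular by Lemma~\ref{lem:irregular}(a). Benson's theorem \cite[5.2.1]{PT} states that a generalized quadrangle of order $(s,s)$, $s>1$, is isomorphic to $W(s)$ if and only if all its points are regular. So $\Gamma'\cong W(q)$. For odd $q$ the quadrangles $W(q)$ and $Q(4,q)$ are non-isomorphic of the same order, so the separability numbers are not $1$ by Theorem~\ref{thm:C}(ii).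

(iv) The uniform relation $E\setminus(A_1\circ C_1)$ consists of the pairs $((x,y),(z,z))$ with $d(x,y)=4$ and $z\in\{x,y\}^{\perp\perp}$. In $H(4,q^2)$ every hyperbolic line has $q+1$ points \cite[Ch.~3]{PT}. Apply Lemma~\ref{lem:alg}(d) to $\widehat\varphi$, to this relation and to the set $\Delta$ of pairs of non-collinear points, for which $1_\Delta$ is uniform: every hyperbolic line of $\Gamma'$ has $q+1$ points as well. By \cite[5.5.1]{PT}, a generalized quadrangle of order $(s,t)$ with $s^3=t^2$, $s\ne1$, is isomorphic to $H(4,s)$ if and only if every hyperbolic line has at least $\sqrt s+1$ points. Since $\Gamma'$ has order $(q^2,q^3)$, we get $\Gamma'\cong H(4,q^2)$.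
\end{proof}

Each of these two arguments rests on a characterization of one family. To treat all families at once we turn to the Moufang property.

\section{The Moufang property in the $3$-dimensional extension}\label{sec:moufang}

The plan is to give a construction that makes sense in every polygon and that, when a root elation $g$ with $y^g=y'$ exists, computes $z^g$ from $z$ and from a few vertices describing the root, $y$ and $y'$. The Moufang property then becomes the statement that the output of the construction is always an automorphism, and this can be expressed by inclusions between uniform relations. The construction has one step, used repeatedly: if the action of $g$ is known on $\Gamma(c^*)$ and on a vertex $c$ opposite $c^*$, then it is known on $\Gamma(c)$, because $g$ commutes with projections.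

\subsection*{A translation of the plane}

\begin{example}\label{ex:plane}
Let $\Gamma=PG(2,q)$, with affine coordinates $(X,Y)$. Take the root $(x_0,x_1,x_2,x_3)$ where $x_0$ is the line $Y=0$, $x_1$ is the point at infinity of the horizontal lines, $x_2$ is the line at infinity, and $x_3$ is the point at infinity of the vertical lines. Let $y=(0,0)$ and $y'=(\lambda,0)$. The translation $g:(X,Y)\mapsto(X+\lambda,Y)$ fixes all lines through $x_1$ and all points of $x_2$, so it is a root elation with $y^g=y'$. We recover it using only joins and intersections. Close the root to two hexagons in the incidence graph with $x_5=y$, $x_4:X=0$, and $x_5'=y'$, $x_4':X=\lambda$.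
\begin{itemize}
\item \emph{Points of $x_4$}, which is opposite $x_1$. Join $(0,\eta)$ to $x_1$; the line $Y=\eta$ is fixed, and it meets $x_4'$ in $(\lambda,\eta)$.
\item \emph{Lines through $x_5$}, which is opposite $x_2$. The point at infinity of such a line is fixed; join it to $x_5'$.
\item \emph{Points of $x_0$.} Here we are stuck: the only vertex of the hexagon opposite $x_0$ is $x_3$, and the action on the vertical lines is not yet known. So we leave the hexagon and choose a third point $u$ at infinity, of slope $\mu\ne0,\infty$. It is fixed and opposite $x_4$. The line of slope $\mu$ through $(0,\eta)$ goes to the line of slope $\mu$ through $(\lambda,\eta)$. Now $u$ is also opposite $x_0$. The line joining $(\xi,0)$ to $u$ passes through $(0,-\mu\xi)$, its image is $Y=\mu(X-\lambda)-\mu\xi$, and this meets $x_0$ in $(\xi+\lambda,0)$.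
\item \emph{Lines through $x_3$}, which is opposite $x_0$. The line $X=\xi$ meets $x_0$ in $(\xi,0)$, so it goes to $X=\xi+\lambda$.
\item \emph{A point $(\xi,\eta)$ with $\xi\eta\ne0$.} It lies on the line $X=\xi$, which is opposite $x_5$ and whose image is known. Join the point to $x_5$; the image of this line has slope $\eta/\xi$ and passes through $(\lambda,0)$, and it meets $X=\xi+\lambda$ in $(\xi+\lambda,\eta)$.
\end{itemize}
The remaining lines are treated dually. Every step can be carried out in an arbitrary projective plane, but there the third step may depend on the choice of $u$, and the result need not preserve incidence.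
\end{example}

\subsection*{Parameters}

Let $\Gamma$ be a generalized $n$-gon. The data of the construction are a root $(x_0,\dots,x_n)$ and two vertices $y,y'\in\Gamma(x_0)\setminus\{x_1\}$. Four vertices suffice to encode them. A quadruple $\omega=(y,a;y',e)$ is \emph{admissible} if there is a vertex $x_0$ with
\[
y,a,y'\in\Gamma(x_0),\qquad y\ne a\ne y',\qquad d(x_0,e)=n .
\]
The vertex $x_0$ is determined by $y$ and $a$, since there are no $4$-cycles. The vertices $a,y,y'$ are at distance $n-1$ from $e$. Let $(a=x_1,\dots,x_n=e)$, $(y=x_{2n-1},x_{2n-2},\dots,x_{n+1},e)$ and $(y'=x'_{2n-1},\dots,x'_{n+1},e)$ be the geodesics to $e$, which are unique by (G1). Put $x'_i=x_i$ for $0\le i\le n$, and read indices modulo $2n$; see Figure~\ref{fig:apt}. Then $\alpha(\omega)=(x_0,\dots,x_n)$ is a root. Every root and every choice of $y,y'\in\Gamma(x_0)\setminus\{x_1\}$ arise in this way, with $a=x_1$ and $e=x_n$.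

The closed path $(x_i)$ does not stammer at $x_0$, since $y\ne a$. It does not stammer at $x_n$ either, since $x_{n+1}=x_{n-1}$ would give two geodesics of length $n-1$ from $x_0$ to $x_{n-1}$, one through $a$ and one through $y$. By (G1), $d(x_i,x_{i+k})=k$ for $0\le k\le n$. So $(x_i)$ is a $2n$-cycle on which $x_i$ and $x_{i+n}$ are opposite.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[very thick] (0,0)--(1.5,-1)--(3,-1)--(4.5,-1)--(6,0);
\draw (0,0)--(1.5,0.4)--(3,0.4)--(4.5,0.4)--(6,0);
\draw (0,0)--(1.5,1.6)--(3,1.6)--(4.5,1.6)--(6,0);
\draw[dashed] (4.5,-1)--(5.7,-1.6);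
\fill (0,0) circle (2pt) node[left] {$x_0$};
\fill (1.5,-1) circle (2pt) node[below] {$x_1=a$};
\fill (3,-1) circle (2pt) node[below] {$x_2$};
\fill (4.5,-1) circle (2pt) node[below] {$x_3$};
\fill (6,0) circle (2pt) node[right] {$x_4=e$};
\fill (1.5,0.4) circle (2pt) node[below] {$x_7=y$};
\fill (3,0.4) circle (2pt) node[below] {$x_6$};
\fill (4.5,0.4) circle (2pt) node[below] {$x_5$};
\fill (1.5,1.6) circle (2pt) node[above] {$x'_7=y'$};
\fill (3,1.6) circle (2pt) node[above] {$x'_6$};
\fill (4.5,1.6) circle (2pt) node[above] {$x'_5$};
\fill (5.7,-1.6) circle (2pt) node[right] {$u$};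
\end{tikzpicture}
\caption{Part of the incidence graph of a generalized quadrangle ($n=4$). An admissible quadruple $(y,a;y',e)$ determines the root $(x_0,\dots,x_4)$, drawn thick, and two $8$-cycles through it. A root elation taking $y$ to $y'$ fixes all neighbors of $x_1,x_2,x_3$ and takes $x_i$ to $x'_i$. The third neighbor $u$ of $x_3$ is opposite both $x_0$ and $x_6$.}\label{fig:apt}
\end{figure}

Let $m=3$ and write a pair of triples as $((y,a,z),(y',e,z'))$: the first two coordinates on each side hold the parameters, $z$ is the input and $z'$ the output. For a condition on these six entries, $[\,\cdot\,]$ denotes the relation that it defines. For a relation $R$ on $\Omega^3$ and a quadruple $\omega=(y,a;y',e)$, the \emph{slice} $R_\omega$ is the set of $(z,z')$ with $((y,a,z),(y',e,z'))\in R$. To move the third coordinate while the parameters stay fixed, put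
\[
M=\{((p,p',z),(p,p',w))\},\qquad M_i=\{((p,p',z),(p,p',w)):d(z,w)=i\},\qquad R^{[i]}=M_i\circ R\circ M_i .
\]
The relations $M$ and $M_i$ are uniform by Lemma~\ref{lem:atomic}, and $M_0=1_{\Omega^3}$. Taking slices commutes with Boolean operations, and $(z,z')\in(R^{[i]})_\omega$ if and only if there is $(v,v')\in R_\omega$ with $d(z,v)=d(z',v')=i$. We use the notation $\rho^{[i]}$ in this sense also for a relation $\rho$ on $\Omega$, so that $(R^{[i]})_\omega=(R_\omega)^{[i]}$.

\subsection*{The basic step}

For an automorphism $g$ and a set $C\subseteq\Omega$ let $g|C=\{(z,z^g):z\in C\}$ and $\Gamma(C)=\bigcup_{c\in C}\Gamma(c)$.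

\begin{lemma}\label{lem:step}
Let $g$ be an automorphism of $\Gamma$ and let $C,C^*\subseteq\Omega$ with $C^*\ne\emptyset$ be such that every vertex of $C$ is opposite every vertex of $C^*$. Then
\[
(g|C)^{[1]}\cap(g|\Gamma(C^*))^{[n-2]}=g|\Gamma(C).
\]
\end{lemma}

\begin{proof}
Let $(w,w')$ lie in the left side. There are $c\in C$ with $w\in\Gamma(c)$, $w'\in\Gamma(c^g)$, and $c^*\in C^*$, $v\in\Gamma(c^*)$ with $d(w,v)=d(w',v^g)=n-2$. The vertices $c^g$ and $(c^*)^g$ are opposite and $v^g\in\Gamma((c^*)^g)$, so by (G3) exactly one neighbor of $c^g$ is at distance $n-2$ from $v^g$. Both $w'$ and $w^g$ are such neighbors, so $w'=w^g$. Conversely let $w\in\Gamma(c)$ with $c\in C$. Choose $c^*\in C^*$ and let $v\in\Gamma(c^*)$ be the projection of $w$. Then $(c,c^g)$ and $(v,v^g)$ show that $(w,w^g)$ lies in the left side.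
\end{proof}

\subsection*{The construction}

We define relations on $\Omega^3$ in an arbitrary generalized $n$-gon. All of them are uniform by Lemmas~\ref{lem:transfer} and~\ref{lem:atomic}.

\smallskip
\noindent\emph{The two cycles.} Let
\[
Z_0=[\,z=z',\ d(z,y)=d(z,a)=d(z,y')=1,\ y\ne a\ne y',\ d(z,e)=n\,],\qquad V=M\circ Z_0\circ M .
\]
Thus $V$ consists of the pairs with admissible parameters and arbitrary $z,z'$. Put $Z_n=V\cap[z=z'=e]$ and
\begin{align*}
Z_k&=V\cap[\,z=z',\ d(a,z)=k-1,\ d(z,e)=n-k\,]&&(1\le k<n),\\
Z_k&=V\cap[\,d(y,z)=d(y',z')=2n-1-k,\ d(z,e)=d(z',e)=k-n\,]&&(n<k<2n).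
\end{align*}
By the uniqueness of the three geodesics, $(Z_k)_\omega=\{(x_k,x'_k)\}$ for admissible $\omega$ and all $k$.

\smallskip
\noindent\emph{Neighbors of the cycle.} The relation $\beta_k$ is meant to be the graph of $g$ on $\Gamma(x_k)$. We start where $g$ is the identity and pass to the opposite vertices:
\[
\beta_k=Z_k^{[1]}\cap[z=z']\quad(1\le k<n),\qquad
\beta_k=Z_k^{[1]}\cap\beta_{k-n}^{[n-2]}\quad(n<k<2n).
\]
This leaves $x_0$ and $x_n$, each of which is the only vertex of the cycle opposite the other. As in Example~\ref{ex:plane} we make a detour through the neighbors $u$ of $x_{n-1}$ off the cycle. Note that $n<2n-2<2n$, so $\beta_{2n-2}$ is already defined. Put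
\[
U=\beta_{n-1}\setminus(Z_{n-2}\cup Z_n),\quad
\beta_U=U^{[1]}\cap\beta_{2n-2}^{[n-2]},\quad
\beta_0=Z_0^{[1]}\cap\beta_U^{[n-2]},\quad
\beta_n=Z_n^{[1]}\cap\beta_0^{[n-2]}.
\]

\smallskip
\noindent\emph{All other vertices.} We move away from the cycle one step at a time. For admissible $\omega$ and $0\le j<2n$ let $S_{j,0}=\{x_j\}$, and for $1\le k\le n-1$ let $S_{j,k}$ be the set of endpoints $z_k$ of non-stammering paths $(x_j,z_1,\dots,z_k)$ with $z_1\ne x_{j\pm1}$. The basic step needs a vertex $c^*$ that is opposite all of $S_{j,k}$ and can be named through the parameters alone, since no coordinate is free to store it. The vertex $x_{j+n-k}$ does this: the path $(x_{j+n-k},\dots,x_{j+1},x_j,z_1,\dots,z_k)$ is non-stammering of length $n$. Accordingly, put $\Theta_{j,0}=Z_j$, $\Theta_{j,1}=\beta_j\setminus(Z_{j-1}\cup Z_{j+1})$,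
\[
\Theta_{j,k+1}=\Theta_{j,k}^{[1]}\cap\beta_{j+n-k}^{[n-2]}\cap Z_j^{[k+1]}\quad(1\le k\le n-2),\qquad
\Theta=\bigcup_{0\le j<2n}\ \bigcup_{0\le k\le n-1}\Theta_{j,k}.
\]
Since $V^{[1]}\subseteq V$, induction gives $\Theta\subseteq V$ in every polygon.

\begin{proposition}\label{prop:graph}
Let $\Gamma$ be any polygon, let $\omega=(y,a;y',e)$ be admissible, and suppose that $g\in U_{\alpha(\omega)}$ satisfies $y^g=y'$. Then $\Theta_\omega=g|\Omega$.
\end{proposition}

\begin{proof}
We fix $\omega$ and omit it from the notation for slices. The automorphism $g$ fixes $x_0,\dots,x_n$ and maps the geodesic from $y$ to $e$ onto the geodesic from $y'$ to $e$. So $x_i^g=x_i'$ and $Z_i=g|\{x_i\}$ for all $i$.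

\emph{Claim 1: $\beta_k=g|\Gamma(x_k)$ for all $k$.} For $1\le k<n$ this holds because $x'_k=x_k$ and $g$ fixes $\Gamma(x_k)$ pointwise. For $n<k<2n$ apply Lemma~\ref{lem:step} with $C=\{x_k\}$ and $C^*=\{x_{k-n}\}$. Let $Y=\Gamma(x_{n-1})\setminus\{x_{n-2},x_n\}$, so that $U=g|Y$. The set $Y$ is nonempty because degrees are at least $3$. For $u\in Y$ the paths $(u,x_{n-1},x_n,\dots,x_{2n-2})$ and $(x_0,\dots,x_{n-1},u)$ are non-stammering of length $n$, so $u$ is opposite $x_{2n-2}$ and $x_0$. Lemma~\ref{lem:step} gives $\beta_U=g|\Gamma(Y)$ with $C=Y$, $C^*=\{x_{2n-2}\}$; then $\beta_0=g|\Gamma(x_0)$ with $C=\{x_0\}$, $C^*=Y$; and then $\beta_n=g|\Gamma(x_n)$ with $C=\{x_n\}$, $C^*=\{x_0\}$.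

\emph{Claim 2: $\Theta_{j,k}=g|S_{j,k}$.} For $k=0,1$ this follows from $Z_i=g|\{x_i\}$ and Claim~1. Let $1\le k\le n-2$ and assume the claim for $k$. Lemma~\ref{lem:step} with $C=S_{j,k}$ and $C^*=\{x_{j+n-k}\}$ shows that $\Theta_{j,k}^{[1]}\cap\beta_{j+n-k}^{[n-2]}=g|\Gamma(S_{j,k})$. A pair $(z,z^g)$ lies in $Z_j^{[k+1]}$ exactly when $d(z,x_j)=k+1$. Let $z$ be a neighbor of the endpoint $z_k$ of a path $(x_j=z_0,z_1,\dots,z_k)$ as in the definition of $S_{j,k}$. If $z=z_{k-1}$ then $d(z,x_j)=k-1$, and otherwise the extended path is non-stammering and $d(z,x_j)=k+1$, by (G1). So the vertices of $\Gamma(S_{j,k})$ at distance $k+1$ from $x_j$ form exactly the set $S_{j,k+1}$.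

\emph{The sets $S_{j,k}$ cover $\Omega$.} By parity every vertex $z$ is at distance at most $n-1$ from $x_0$ or from $x_1$. Let $x_j$ be a vertex of the cycle nearest to $z$ and let $k=d(x_j,z)\le n-1$. If $k\ge1$, a geodesic from $x_j$ to $z$ does not pass through $x_{j\pm1}$. So $z\in S_{j,k}$.
\end{proof}

Since $\Theta_\omega$ is defined without reference to $g$, the proposition also shows that there is at most one such $g$. Thickness was used once, to make $Y$ nonempty; without a third neighbor of $x_{n-1}$ the relation $\beta_0$ would be empty.

\subsection*{The Moufang property as a list of inclusions}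

In an arbitrary polygon $\Theta_\omega$ is just a relation on $\Omega$. The following inclusions say that it is the graph of the desired elation.

\begin{proposition}\label{prop:criterion}
A polygon is Moufang if and only if the following inclusions hold in it:
\begin{itemize}
\item[(1)] $V\subseteq\Theta\circ M$;
\item[(2)] $(\Theta^*\circ\Theta)\cap M\subseteq M_0$;
\item[(3)] $(\Theta\circ\Theta^*)\cap M\subseteq M_0$;
\item[(4)] $(\Theta^*\circ M_1\circ\Theta)\cap M\subseteq M_1$;
\item[(5)] $\Theta\subseteq[\,z,z'\text{ are both points or both lines}\,]$;
\item[(6)] $\Theta\cap(M_1\circ Z_i\circ M)\subseteq[z=z']$ for $1\le i\le n-1$;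
\item[(7)] $\Theta\cap[z=y]\subseteq[z'=y']$.
\end{itemize}
\end{proposition}

\begin{proof}
We translate the inclusions into statements about the slices $f=\Theta_\omega$, which are empty unless $\omega$ is admissible. The point to watch is that in (2)--(4) both occurrences of $\Theta$ refer to the same $\omega$. In (2), an element of the left side is a pair $((y',e,z_1'),(y',e,z_2'))$ for which some triple $(y,a,z)$ is $\Theta$-related to both members; so $(z,z'_1)$ and $(z,z'_2)$ lie in the same slice. In (3), an element is a pair $((y,a,z_1),(y,a,z_2))$ both of whose members are $\Theta$-related to one triple $(y',e,z')$. In (4), an element is a pair $((y',e,z'_1),(y',e,z'_2))$ for which there are triples $(y,a,z_1)$, $(y,a,z_2)$ with $d(z_1,z_2)=1$ and $(z_i,z'_i)\in\Theta_\omega$; here $M_1$ makes the two intermediate triples share $y,a$. In (6), the slice of $M_1\circ Z_i\circ M$ is $\Gamma(x_i)\times\Omega$. So the inclusions say that for every admissible $\omega$: (1) every $z$ has at least one image under $f$; (2) at most one; (3) no $z'$ has two preimages; (4) images of incident vertices are incident; (5) $f$ preserves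 types; (6) every image of a vertex $z\in\Gamma(x_1)\cup\dots\cup\Gamma(x_{n-1})$ is $z$; (7) every image of $y$ is $y'$.

If the polygon is Moufang, then for each admissible $\omega$ there is $g\in U_{\alpha(\omega)}$ with $y^g=y'$. By Proposition~\ref{prop:graph}, $f$ is the graph of $g$, and (1)--(7) hold. Conversely, if (1)--(7) hold, then $f$ is an injective map $\Omega\to\Omega$ that maps points to points, lines to lines and flags to flags. By finiteness it is bijective on each of the three sets, so it is an automorphism. It lies in $U_{\alpha(\omega)}$ by (6) and takes $y$ to $y'$ by (7). As all roots and all $y,y'\in\Gamma(x_0)\setminus\{x_1\}$ occur, the polygon is Moufang.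
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Proposition~\ref{prop:recog}, $\mathcal X'=\mathcal X_a(\Gamma')$ for a generalized $n$-gon $\Gamma'$ of the same order, and $\varphi$ is natural. The inclusions of Proposition~\ref{prop:criterion} hold in $\Gamma$. Both sides of each are uniform, so they hold in $\Gamma'$ by Lemma~\ref{lem:transfer}, and $\Gamma'$ is Moufang.
\end{proof}

\section{The split Cayley hexagon and its dual}\label{sec:hex}

We need a configuration on at most six vertices that occurs in exactly one of $H(q)$, $H(q)^D$ when $3\nmid q$. In a generalized hexagon, for opposite vertices $x,y$ let $x^y$ be the set of vertices at distance $2$ from $x$ and $4$ from $y$. A vertex at distance $2$ from $x$ is at distance $4$ or $6$ from $y$. We ask whether two sets $x^y$ and $x^{y'}$ that share two elements must coincide. Call a sextuple of points $(x,y,y',u,v,w)$ \emph{skew} if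
\[
d(x,y)=d(x,y')=6,\qquad u\ne v,\qquad u,v\in x^y\cap x^{y'},\qquad w\in x^y,\qquad d(w,y')=6 .
\]

\subsection*{The octonion model}

We use the model of Schellekens; see \cite[\S2.4]{VM}. Over $F=\mathbb F_q$, the split octonions are the quadruples $(\alpha,\beta;u,v)$ with $\alpha,\beta\in F$ and $u,v\in F^3$, where the product of $(\alpha,\beta;u,v)$ and $(\alpha',\beta';u',v')$ is
\[
(\alpha\alpha'+u\cdot v',\ \beta\beta'+v\cdot u';\ \alpha u'+\beta'u-v\times v',\ \alpha'v+\beta v'+u\times u').
\]
This is an alternative composition algebra with norm $N=\alpha\beta-u\cdot v$ and conjugation $(\alpha,\beta;u,v)\mapsto(\beta,\alpha;-u,-v)$. We use the identities $z\bar z=N(z)$, $(xz)\bar z=N(z)x$ and $\overline{xz}=\bar z\,\bar x$. An element is \emph{pure} if $\beta=-\alpha$, and we write it as $[\alpha;u;v]$; pure elements satisfy $\bar z=-z$. On the $7$-dimensional space of pure elements $N=-(\alpha^2+u\cdot v)$ is a nondegenerate quadratic form, with bilinear form $-B$, where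
\[
B([\alpha;u;v],[\alpha';u';v'])=2\alpha\alpha'+u\cdot v'+v\cdot u'.
\]
The points are the $1$-spaces $\langle x\rangle$ with $x\ne0$ pure and \emph{singular}, that is, $N(x)=0$. The lines are the $2$-spaces of pure elements on which all products vanish. This is a generalized hexagon of order $(q,q)$, namely $H(q)$ or, in other conventions, its dual. Both occur in the list of classical polygons, and we call this one $H(q)$. We write $x$ for the point $\langle x\rangle$.

\begin{lemma}\label{lem:model}
In $H(q)$ the following hold for points $x,y$.
\begin{itemize}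
\item[(a)] The points equal to or collinear with $x$ are the $1$-spaces of $W_x=\{z\text{ pure}:xz=0\}$. The space $W_x$ has dimension $3$ and $N$ vanishes on it.
\item[(b)] $x$ and $y$ are opposite if and only if $B(x,y)\ne0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $z\in W_x$ we have $0=(xz)\bar z=N(z)x$, so $N(z)=0$. A singular pure $z$ has $z^2=-z\bar z=0$; in particular $x\in W_x$. Moreover $zx=\bar z\,\bar x=\overline{xz}=0$. So if $z\in W_x$ is independent of $x$, then $\langle x,z\rangle$ is a line. Conversely $xz=0$ on every line through $x$. The number of points equal to or collinear with $x$ is $1+(q+1)q$, which forces $\dim W_x=3$.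

(b) If $d(x,y)\le4$, then $x,y\in W_p$ for some point $p$, and $B(x,y)=0$ because $N$ vanishes on $W_p$. By (G1) the number of points at distance at most $4$ from $x$ is $1+(q+1)q+(q+1)q^3$. The singular points orthogonal to $x$ form a cone with vertex $x$ over a nondegenerate quadric in $PG(4,q)$, which has $(q+1)(q^2+1)$ points; so their number is $1+q(q+1)(q^2+1)$. The two numbers agree, so the two sets coincide.
\end{proof}

\begin{lemma}\label{lem:skew}
The hexagon $H(q)$ has no skew sextuple. If $3\nmid q$, then $H(q)^D$ has one; in particular $H(q)\not\cong H(q)^D$.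
\end{lemma}

\begin{proof}
\emph{The hexagon $H(q)$.} Let $y$ be opposite $x$. By Lemma~\ref{lem:model}, $x^y$ is the set of points of the subspace $\{z\in W_x:B(z,y)=0\}$, which has dimension $2$ because $B(x,y)\ne0$. If $x^y$ and $x^{y'}$ share two points $u\ne v$, then both are the point set of $\langle u,v\rangle$, and every $w\in x^y$ has $d(w,y')=4$.

\emph{The dual.} We look for lines $L_0,L_1,L_2$ of $H(q)$ with $L_1,L_2$ opposite $L_0$, such that $L_0^{L_1}$ and $L_0^{L_2}$ share two lines and some line of $L_0^{L_1}$ is not in $L_0^{L_2}$; that line is then opposite $L_2$, and we have a skew sextuple of $H(q)^D$. For $K$ opposite $L_0$, a line other than $L_0$ that meets $L_0$ lies in $L_0^K$ as soon as one of its points is collinear with a point of $K$, and by (G2) exactly one line through each point of $L_0$ lies in $L_0^K$.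

The product of $[\alpha;u;v]$ and $[\alpha';u';v']$ vanishes if and only if the four expressions
\[
\alpha\alpha'+u\cdot v',\qquad\alpha\alpha'+v\cdot u',\qquad
\xi=\alpha u'-\alpha'u-v\times v',\qquad\eta=\alpha'v-\alpha v'+u\times u'
\]
vanish. Let $\epsilon_1,\epsilon_2,\epsilon_3$ be the standard basis of $F^3$, so $\epsilon_1\times\epsilon_2=\epsilon_3$, $\epsilon_2\times\epsilon_3=\epsilon_1$, $\epsilon_3\times\epsilon_1=\epsilon_2$. Put $e_i=[0;\epsilon_i;0]$ and $f_i=[0;0;\epsilon_i]$. Then $e_if_j=0$ for $i\ne j$, so such $e_i,f_j$ span a line. Take $L_0=\langle e_1,f_2\rangle$, $L_1=\langle e_2,f_1\rangle$, and the lines $K_1=\langle e_1,f_3\rangle$ and $K_2=\langle f_2,e_3\rangle$, which meet $L_0$ in $e_1$ and $f_2$. The line $L_1$ is reached from $K_1$ at the point $f_3$, which is collinear with $e_2$, and from $K_2$ at the point $e_3$, which is collinear with $f_1$. For $L_2$ we keep $e_3$ and move the point on $K_1$ to $e_1+f_3$. Then we compare the two sets at a third point $p$ of $L_0$. Put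
\begin{align*}
&w_1=[-1;\epsilon_2;-\epsilon_2],\qquad w_2=[0;-\epsilon_3;\epsilon_1],\qquad L_2=\langle w_1,w_2\rangle,\qquad p=e_1+f_2=[0;\epsilon_1;\epsilon_2],\\
&r=[-1;-\epsilon_3;\epsilon_3],\qquad h=e_2-f_1=[0;\epsilon_2;-\epsilon_1]\in L_1,\\
&r'=[-1;\epsilon_1-\epsilon_3;\epsilon_3-2\epsilon_2],\qquad h'=w_1-w_2=[-1;\epsilon_2+\epsilon_3;-\epsilon_1-\epsilon_2]\in L_2 .
\end{align*}
All these vectors, and $e_1+f_3=[0;\epsilon_1;\epsilon_3]$, satisfy $\alpha^2+u\cdot v=0$. In each of the six products below $\alpha\alpha'=0$ and the dot products $u\cdot v'$, $v\cdot u'$ pair vectors with disjoint supports, so only $\xi$ and $\eta$ have to be computed: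
\[
\begin{array}{c|l|l}
\text{product}&\xi&\eta\\ \hline
w_1w_2&\epsilon_3+\epsilon_2\times\epsilon_1=0&\epsilon_1-\epsilon_2\times\epsilon_3=0\\
(e_1+f_3)w_1&\epsilon_1+\epsilon_3\times\epsilon_2=0&-\epsilon_3+\epsilon_1\times\epsilon_2=0\\
e_3w_2&0&-\epsilon_3\times\epsilon_3=0\\
pr&\epsilon_1-\epsilon_2\times\epsilon_3=0&-\epsilon_2-\epsilon_1\times\epsilon_3=0\\
rh&-\epsilon_2+\epsilon_3\times\epsilon_1=0&-\epsilon_1-\epsilon_3\times\epsilon_2=0\\
pr'&\epsilon_1-\epsilon_2\times(\epsilon_3-2\epsilon_2)=0&-\epsilon_2+\epsilon_1\times(\epsilon_1-\epsilon_3)=0
\end{array}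
\]
For $r'h'$ the scalar expressions are $1+(\epsilon_1-\epsilon_3)\cdot(-\epsilon_1-\epsilon_2)=0$ and $1+(\epsilon_3-2\epsilon_2)\cdot(\epsilon_2+\epsilon_3)=0$. Further $v\times v'=(\epsilon_3-2\epsilon_2)\times(-\epsilon_1-\epsilon_2)=\epsilon_1-\epsilon_2-2\epsilon_3$ and $u\times u'=(\epsilon_1-\epsilon_3)\times(\epsilon_2+\epsilon_3)=\epsilon_1-\epsilon_2+\epsilon_3$, so
\begin{align*}
\xi&=-(\epsilon_2+\epsilon_3)+(\epsilon_1-\epsilon_3)-(\epsilon_1-\epsilon_2-2\epsilon_3)=0,\\
\eta&=-(\epsilon_3-2\epsilon_2)-(\epsilon_1+\epsilon_2)+(\epsilon_1-\epsilon_2+\epsilon_3)=0 .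
\end{align*}
By Lemma~\ref{lem:model}(a) the two factors of each of the seven products are collinear points. In particular $L_2$, $\langle p,r\rangle$ and $\langle p,r'\rangle$ are lines.

\emph{$L_1$ and $L_2$ are opposite $L_0$.} If $d(L_0,L_i)\le4$, some point of $L_0$ is at distance at most $3$ from $L_i$, hence at distance at most $4$ from every point of $L_i$, hence orthogonal to $L_i$. But $B(e_1,e_2)=B(f_2,f_1)=0$, $B(e_1,f_1)=B(f_2,e_2)=1$, and $B(e_1,w_1)=B(f_2,w_2)=0$, $B(e_1,w_2)=B(f_2,w_1)=1$. So $B$ pairs $L_0$ nondegenerately with $L_1$ and with $L_2$.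

\emph{Two common lines.} We saw that $K_1$ and $K_2$ contain points collinear with points of $L_1$. Also $e_1+f_3\in K_1$ is collinear with $w_1\in L_2$, and $e_3\in K_2$ is collinear with $w_2\in L_2$. So $K_1,K_2\in L_0^{L_1}\cap L_0^{L_2}$.

\emph{A line that is not common.} The lines $\langle p,r\rangle$ and $\langle p,r'\rangle$ differ from $L_0$, on which $\alpha=0$. Since $r$ is collinear with $h\in L_1$ and $r'$ with $h'\in L_2$, they are the lines of $L_0^{L_1}$ and of $L_0^{L_2}$ through $p$. If they coincide, comparing the $\alpha$-coordinates gives $r'-r=\lambda p$ with $\lambda\in F$, that is, $e_1-2f_2=\lambda(e_1+f_2)$. This forces $\lambda=1$ and $3=0$ in $F$. So for $3\nmid q$ the line $\langle p,r\rangle$ lies in $L_0^{L_1}$ and not in $L_0^{L_2}$.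
\end{proof}

The hypothesis $3\nmid q$ enters only in the last line. For $q=3^h$ the dual has no skew sextuple, since $H(q)^D\cong H(q)$.

\section{Proof of the main theorem}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\Gamma$ be a classical generalized $n$-gon of order $(s,t)$. By Theorem~\ref{thm:C}(i) it suffices to show that $\mathcal X_a(\Gamma)$ is $3$-separable. Let $\varphi:\mathcal X_a(\Gamma)\to\mathcal X'$ be an algebraic $3$-isomorphism. By (Cl), $\Gamma$ is Moufang. By Theorem~\ref{thm:B}, $\mathcal X'=\mathcal X_a(\Gamma')$ with $\Gamma'$ Moufang of the same $n$ and order, and $\varphi$ is natural. By (Cl) again, $\Gamma'$ is classical. It remains to prove $\Gamma'\cong\Gamma$, for an isomorphism of the polygons induces $\varphi$. We go through the list with (Or).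
\begin{itemize}
\item $n=3$. Both planes are isomorphic to $PG(2,s)$.
\item $n=4$, $s\ne t$. The ratio $\log t/\log s$ is $2$, $1/2$, $3/2$ or $2/3$, and accordingly both quadrangles are isomorphic to $Q(5,s)$, to $H(3,s)$, to $H(4,s)$, or to the dual of $H(4,t)$.
\item $n=4$, $s=t=q$. Each is isomorphic to $W(q)$ or $Q(4,q)$. For even $q$ these are isomorphic. Let $q$ be odd. The set $R_4$ of pairs $((x,y,w),(u,v,z))$ with $(x,y,w,u,v,z)$ irregular is defined by types and distances, because membership in $\{x,y\}^\perp$ for non-collinear $x,y$ means distance $2$ from both. So $R_4$ is uniform by Lemma~\ref{lem:atomic}, and it is empty for $\Gamma$ if and only if it is empty for $\Gamma'$. By Lemma~\ref{lem:irregular} it is empty for $W(q)$ and not for $Q(4,q)$. Hence $\Gamma\cong\Gamma'$.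
\item $n=6$, $s\ne t$. Then $s=t^3$ or $t=s^3$, and both hexagons are isomorphic to $T(t^3,t)$, respectively to the dual of $T(s^3,s)$.
\item $n=6$, $s=t=q$. Each is isomorphic to $H(q)$ or $H(q)^D$. For $q=3^h$ these are isomorphic. For $3\nmid q$, the set $R_6$ of pairs $((x,y,y'),(u,v,w))$ with $(x,y,y',u,v,w)$ skew is uniform by Lemma~\ref{lem:atomic}, and by Lemma~\ref{lem:skew} it is empty for $H(q)$ and not for $H(q)^D$. Hence $\Gamma\cong\Gamma'$.
\item $n=8$. Then $t=s^2$ or $s=t^2$, and both octagons are isomorphic to $O(s)$, respectively to the dual of $O(t)$.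
\end{itemize}
In every case $\varphi$ is induced by a combinatorial isomorphism.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(v)]
The upper bound is Theorem~\ref{thm:A}. For $3\nmid q$ the hexagons $H(q)$ and $H(q)^D$ have the same order and are not isomorphic by Lemma~\ref{lem:skew}, so the separability numbers are at least $2$ by Theorem~\ref{thm:C}(ii).
\end{proof}

\begin{thebibliography}{9}

\bibitem{FS} Fong and Seitz, Invent. Math. \textbf{21} (1973) and \textbf{24} (1974).

\bibitem{PT} Payne and Thas, \emph{Finite Generalized Quadrangles}.

\bibitem{Open} \emph{Some Open Problems For Coherent Configurations}, \texttt{http://www.pdmi.ras.ru/\%7einp/cp01.pdf}.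

\bibitem{TW} Tits and Weiss, \emph{Moufang Polygons}.

\bibitem{VM} Van Maldeghem, \emph{Generalized Polygons}.

\end{thebibliography}
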